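
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Real biquadratic fields whose integers need six squares}

\begin{abstract}
Let $K$ be a real biquadratic field with ring of integers $\mathcal O_K$. We prove that if $K$ contains neither $\sqrt2$ nor $\sqrt5$, then, with finitely many exceptions, some sum of squares in $\mathcal O_K$ is not a sum of five squares; that is, the Pythagoras number of $\mathcal O_K$ is at least $6$. Let $\mathbb Q(\sqrt{d_1})$, $\mathbb Q(\sqrt{d_2})$, $\mathbb Q(\sqrt{d_3})$ be the quadratic subfields of $K$, with $d_i$ square-free. If all $d_i$ are at least $200$, we write down explicitly an element of length $6$. For fields that contain $\sqrt3$, $\sqrt6$ or $\sqrt7$ we deduce the bound from the lengths of binary quadratic forms over the quadratic subfield. The same method shows that over a fixed real quadratic field of class number one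 the Pythagoras number takes one value for almost all $K$. We also show that the exceptions lie in an effectively computable finite list.
\end{abstract}

\section{Introduction}

\subsection{The question and the results}

For a commutative ring $R$ let $\sum R^2$ be the set of finite sums of squares of elements of $R$. The \emph{length} $\ell(\alpha)$ of $\alpha\in\sum R^2$ is the least $n$ such that $\alpha$ is a sum of $n$ squares in $R$, and the \emph{Pythagoras number} of $R$ is
\[
\mathcal P(R)=\sup\{\ell(\alpha):\alpha\in\textstyle\sum R^2\}.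
\]
For $R=\mathbb Z$, Lagrange's theorem and the number $7=4+1+1+1$, which is not a sum of three squares, give $\mathcal P(\mathbb Z)=4$.

In the ring of integers of a totally real number field, an equation $\alpha=\sum x_j^2$ gives $\sigma(x_j)^2\le\sigma(\alpha)$ for every real embedding $\sigma$, so each $x_j$ lies in a finite set. The number of nonzero $x_j$ is bounded as well, because the traces of their squares are positive integers with sum $\operatorname{Tr}(\alpha)$. So the length of a single $\alpha$ can be found by a finite search. To bound $\mathcal P(\mathcal O_K)$ from below for infinitely many fields at once, one needs in each of them an element all of whose representations can be controlled.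

A \emph{real biquadratic field} is a field $K=\mathbb Q(\sqrt p,\sqrt q)$ of degree $4$ over $\mathbb Q$ with $p,q>1$ square-free integers. It is totally real and has exactly three quadratic subfields $\mathbb Q(\sqrt{d_1})$, $\mathbb Q(\sqrt{d_2})$, $\mathbb Q(\sqrt{d_3})$, with distinct square-free $d_i>1$. We call $d_1,d_2,d_3$ the \emph{radicands} of $K$. We use the following results.
\begin{itemize}
\item[(F1)] $\mathcal P(\mathcal O)\le7$ for every order $\mathcal O$ in a quartic number field \cite{KY}.
\item[(F2)] $\mathcal P(\mathcal O_K)=7$ for every $K=\mathbb Q(\sqrt p,\sqrt q)$ with $p,q>7$ coprime and square-free, $p\equiv2$, $q\equiv3\pmod 4$ \cite{KRS}.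
\item[(F3)] $\mathcal P(\mathcal O_K)\ge5$ for all real biquadratic $K$ with at most seven exceptions \cite{KRS}.
\item[(F4)] For each fixed square-free $n>7$, $\mathcal P(\mathcal O_K)\ge6$ for all but finitely many real biquadratic $K\ni\sqrt n$ \cite{KRS}.
\item[(F5)] If a real biquadratic field $K$ contains $\sqrt2$ or $\sqrt5$, then $\mathcal P(\mathcal O_K)\le5$ \cite{KRS,HH}.
\end{itemize}
Do $\sqrt2$ and $\sqrt5$ account for almost all fields with $\mathcal P(\mathcal O_K)\le5$? This problem is posed in \cite{Problem}, and the answer is yes.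

\begin{theorem}\label{thm:main}
$\mathcal P(\mathcal O_K)\ge6$ for all but finitely many real biquadratic fields $K$ that contain neither $\sqrt2$ nor $\sqrt5$.
\end{theorem}

By (F4), a single radicand $n>7$ causes only finitely many exceptions, but $n$ ranges over an infinite set, and $n=3,6,7$ are not covered. These two gaps are closed by two theorems.

\begin{theorem}\label{thm:small}
If $n\in\{3,6,7\}$, then $\mathcal P(\mathcal O_K)\ge6$ for all but finitely many real biquadratic fields $K\ni\sqrt n$.
\end{theorem}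

\begin{theorem}\label{thm:large}
If all three radicands of a real biquadratic field $K$ are at least $200$, then $\mathcal P(\mathcal O_K)\ge6$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:small} and~\ref{thm:large}]
Let $K$ contain neither $\sqrt2$ nor $\sqrt5$ and let $\mathcal P(\mathcal O_K)\le5$. By Theorem~\ref{thm:large}, $K$ has a radicand $n<200$. As $n>1$ is square-free and $n\ne2,5$, either $n\in\{3,6,7\}$ or $7<n<200$. There are finitely many such $n$, and each contributes finitely many fields, by Theorem~\ref{thm:small} or by (F4).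
\end{proof}

\subsection{The idea in a quadratic ring}\label{sec:toy}

Let $d>8$ be an integer that is not a square. In $\mathbb Z[\sqrt d]$ consider
\[
\alpha=7+(1+\sqrt d)^2=(8+d)+2\sqrt d .
\]
If $\alpha=\sum_j(a_j+b_j\sqrt d)^2$ with $a_j,b_j\in\mathbb Z$, then
\begin{equation}\label{eq:toy}
\sum a_j^2+d\sum b_j^2=8+d,\qquad \sum a_jb_j=1 .
\end{equation}
The second equation forces $\sum b_j^2\ge1$, and the first gives $\sum b_j^2\le1+8/d<2$. So exactly one $b_j$ is nonzero; after renumbering and a change of sign $b_1=1$, and then $a_1=1$. The other summands are squares of integers with sum $7$, so there are at least four of them. Hence $\ell(\alpha)=5$.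

Thus an irrational coordinate is \emph{expensive}, the mixed coefficient forces at least one such coordinate to be present, and once it has been paid for, only $7$ is left. In a biquadratic field there is room for two forced irrational summands $w,w'$, so for $\alpha=7+w^2+w'^2$ one expects the length $4+2=6$. Two things can go wrong.

First, if a radicand is small, an irrational coordinate is cheap and $7$ may become short. Indeed
\[
7=(1+\sqrt2)^2+(1-\sqrt2)^2+1,\qquad 7=\Bigl(\tfrac{1+\sqrt5}2\Bigr)^2+\Bigl(\tfrac{1-\sqrt5}2\Bigr)^2+2^2,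
\]
and also $7=(\sqrt3)^2+2^2=(\sqrt6)^2+1=(\sqrt7)^2$. For $n=3,6,7$ we therefore look for a different element. Note that $\alpha$ above is $\varphi(1,\sqrt d)$ for the binary form $\varphi=7X^2+(X+Y)^2$, and that the argument shows that every representation of $\alpha$ comes from a representation of $\varphi$ by squares of linear forms. In Section~\ref{sec:forms} we replace $\mathbb Z$ by $\mathbb Z[\sqrt n]$ and find forms of length $6$.

Second, even if all radicands are large, $\mathcal O_K$ contains elements with denominators $2$ or $4$ that are cheaper than the $\sqrt{d_i}$, and products $\sqrt{d_i}\sqrt{d_j}$ contribute to the mixed coefficients. We meet this by taking for $w$ and $w'$ elements with the \emph{two cheapest} irrational parts available, and by choosing their rational parts so as to avoid coincidences. Which irrational parts are cheapest depends on $K$, and this is the reason for the case distinctions in Sections~\ref{sec:I-II} and~\ref{sec:III}.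

\section{Fields that contain a fixed quadratic field}\label{sec:forms}

\subsection{From binary forms to elements of \texorpdfstring{$\mathcal O_K$}{OK}}

Let $F$ be a real quadratic field with embeddings $\sigma_1,\sigma_2:F\to\mathbb R$. We consider binary quadratic forms $\varphi=AX^2+2CXY+BY^2$ over $\mathcal O_F$ that are sums of squares of linear forms $aX+bY$ with $a,b\in\mathcal O_F$, and write $\ell(\varphi)$ for the least number of squares needed.

If $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$, then any representation $\varphi(1,\theta)=\sum(a_j+b_j\theta)^2$ defines the form $\sum(a_jX+b_jY)^2$, whose value at $(1,\theta)$ is also $\varphi(1,\theta)$. The question is whether it must be $\varphi$. In \eqref{eq:toy} this was so because $\sqrt d$ was large. In general we make $\theta$ bounded in one embedding above each $\sigma_i$; in the other embedding above $\sigma_i$ it is then large, and the coefficient of $Y^2$ can be read off there.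

\begin{proposition}\label{prop:forms}
Let $F$ be a real quadratic field of class number one and $\varphi$ a form as above. Then $\mathcal P(\mathcal O_K)\ge\ell(\varphi)$ for all but finitely many real biquadratic fields $K\supset F$.
\end{proposition}

\begin{proof}
\emph{Choice of $\theta$.} If $ax\in\mathcal O_F$ with $x\in\mathcal O_K$ and $0\ne a\in\mathcal O_F$, then $x\in F\cap\mathcal O_K=\mathcal O_F$. So $\mathcal O_K/\mathcal O_F$ is a finitely generated torsion-free module of rank $1$ over $\mathcal O_F$, which is a principal ideal domain. This is where class number one is used: the module is free, and $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$ for some $\theta$.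

Let $'$ generate $\operatorname{Gal}(K/F)$ and put $\Delta=(\theta-\theta')^2\in\mathcal O_F$. It is totally positive since $K$ is totally real. It is the discriminant of the relative basis $1,\theta$, so $d_K=d_F^2\operatorname{N}_{F/\mathbb Q}(\Delta)$. On the other hand, $d_K$ is the product of the discriminants of the three quadratic subfields, so $d_K\ge d_1d_2d_3$ and only finitely many $K$ have $d_K$ below a given bound. Hence $\operatorname{N}_{F/\mathbb Q}(\Delta)\to\infty$ as $K$ runs over the fields containing $F$.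

Let $\varepsilon$ be a unit of $\mathcal O_F$ with $\sigma_1(\varepsilon)>1$. Replacing $\theta$ by $\varepsilon^k\theta$ multiplies $\sigma_1(\Delta)/\sigma_2(\Delta)$ by $\sigma_1(\varepsilon)^{4k}$, because $|\sigma_2(\varepsilon)|=\sigma_1(\varepsilon)^{-1}$. So we may assume $1\le\sigma_1(\Delta)/\sigma_2(\Delta)<\sigma_1(\varepsilon)^4$, and then both $\sigma_1(\Delta)$ and $\sigma_2(\Delta)$ tend to infinity with $K$. Let $\tau_i:K\to\mathbb R$ extend $\sigma_i$ and let $\bar\tau_i=\tau_i\circ{}'$ be the other extension. The image of $\mathcal O_F$ under $(\sigma_1,\sigma_2)$ is a lattice in $\mathbb R^2$, so by adding an element of $\mathcal O_F$ to $\theta$, which does not change $\Delta$, we achieve $|\tau_1(\theta)|,|\tau_2(\theta)|\le\rho$ with $\rho$ depending only on $F$. Put $s_i=\bar\tau_i(\theta)-\tau_i(\theta)$; then $s_i^2=\sigma_i(\Delta)$.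

\emph{Every representation comes from $\varphi$.} Let $\alpha=\varphi(1,\theta)$, a sum of squares in $\mathcal O_K$. Then $\tau_i(\alpha)\le H$ with
\[
H=\max_i\bigl(|\sigma_i(A)|+2\rho|\sigma_i(C)|+\rho^2|\sigma_i(B)|\bigr),
\]
which depends only on $F$ and $\varphi$. Suppose $\alpha=\sum_{j=1}^kx_j^2$ with $x_j=a_j+b_j\theta$, and put
\[
\psi=\sum_j(a_jX+b_jY)^2=A^*X^2+2C^*XY+B^*Y^2 .
\]
Since $\bar\tau_i(x_j)=\tau_i(x_j)+s_i\sigma_i(b_j)$, the vectors $(\bar\tau_i(x_j))_j$ and $s_i(\sigma_i(b_j))_j$ in $\mathbb R^k$ differ by the vector $(\tau_i(x_j))_j$, whose length is $\sqrt{\tau_i(\alpha)}\le\sqrt H$. Hence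
\[
\Bigl|\sqrt{\bar\tau_i(\alpha)}-|s_i|\sqrt{\sigma_i(B^*)}\Bigr|\le\sqrt H .
\]
The same inequality holds with $B$ in place of $B^*$, as we see by starting from a representation of $\alpha$ that comes from one of $\varphi$. So $\bigl|\sqrt{\sigma_i(B^*)}-\sqrt{\sigma_i(B)}\bigr|\le2\sqrt H/|s_i|$, and
\[
|\sigma_i(B^*-B)|\le\frac{2\sqrt H}{|s_i|}\Bigl(2\sqrt{\sigma_i(B)}+\frac{2\sqrt H}{|s_i|}\Bigr).
\]
If $|s_1|,|s_2|$ exceed a bound depending only on $F$ and $\varphi$, which excludes finitely many $K$, the right-hand side is less than $1$ for $i=1,2$. Then $|\operatorname{N}_{F/\mathbb Q}(B^*-B)|<1$, so $B^*=B$. Now $\psi(1,\theta)=\varphi(1,\theta)$ becomes $A^*+2C^*\theta=A+2C\theta$, so $A^*=A$ and $C^*=C$. Thus $\psi=\varphi$ and $k\ge\ell(\varphi)$.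
\end{proof}

The fields $\mathbb Q(\sqrt3),\mathbb Q(\sqrt6),\mathbb Q(\sqrt7)$ have rings of integers $\mathbb Z[\sqrt n]$ and discriminants $D=12,24,28$. Every ideal class contains an integral ideal of norm at most $\frac12\sqrt D$ (Minkowski), which is less than $2$ for $n=3$ and less than $3$ for $n=6,7$. For $n=6,7$ the only prime above $2$ is generated by $2+\sqrt6$ (norm $-2$) and by $3+\sqrt7$ (norm $2$), respectively. So all three fields have class number one, and Theorem~\ref{thm:small} follows from Proposition~\ref{prop:forms} and the next two lemmas.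

\subsection{A form of length six for \texorpdfstring{$n=6,7$}{n=6,7}}

Here $\sqrt n$ is still expensive compared with $5$, and the argument of Section~\ref{sec:toy} can be repeated inside $\mathbb Z[\sqrt n]$, once for each of the two variables.

\begin{lemma}\label{lem:67}
For $n\in\{6,7\}$ the form $\varphi=\bigl((1+\sqrt n)^2+3\bigr)X^2+5Y^2$ over $\mathbb Z[\sqrt n]$ has $\ell(\varphi)=6$.
\end{lemma}

\begin{proof}
$\varphi=\bigl((1+\sqrt n)X\bigr)^2+X^2+X^2+X^2+(2Y)^2+Y^2$ is a sum of six squares. Let $\varphi=\sum_jL_j^2$ with $L_j=(a_j+b_j\sqrt n)X+(a_j'+b_j'\sqrt n)Y$, where $a_j,b_j,a'_j,b'_j\in\mathbb Z$.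

The coefficient of $Y^2$ gives $\sum a_j'^2+n\sum b_j'^2=5<n$, so all $b_j'=0$ and $\sum a_j'^2=5$. The coefficient of $X^2$ gives $\sum a_jb_j=1$ and $\sum a_j^2+n\sum b_j^2=n+4<2n$. So $\sum b_j^2=1$; after renumbering and a sign change $b_1=a_1=1$, the other $b_j$ vanish, and $\sum_{j\ge2}a_j^2=3$. The coefficient of $XY$ gives $\sum a_ja_j'=0$ and $\sum b_ja_j'=0$. The latter says $a_1'=0$, so $\sum_{j\ge2}a_j'^2=5$ and $\sum_{j\ge2}a_ja_j'=0$.

After renumbering and sign changes $a_2=a_3=a_4=1$ and $a_j=0$ for $j\ge5$. Then $a_2'+a_3'+a_4'=0$, so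
\[
a_2'^2+a_3'^2+a_4'^2=2(a_2'^2+a_2'a_3'+a_3'^2)\in\{0,2,6,\dots\}.
\]
It is at most $5$, so it is $0$ or $2$, and $\sum_{j\ge5}a_j'^2$ is $5$ or $3$. Neither is a square or $0$, so at least two forms $L_j$ with $j\ge5$ are needed. In total there are at least six.
\end{proof}

\subsection{A form of length six for \texorpdfstring{$n=3$}{n=3}}

For $n=3$ the first step above fails, since $5=(\sqrt3)^2+1+1$. We use instead a multiple of the norm form of $\mathbb Q(e^{\pi i/6})$ over $\mathbb Q(\sqrt3)$. Linear forms then correspond to elements $w$ of a ring, and a representation of the form corresponds to elements with prescribed sum of norms and with $\sum w_j^2=0$. The second condition prevents any single $w_j$ from being large; this leaves so few possible norms that the sum of the norms determines the number of summands.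

\begin{lemma}\label{lem:3}
Let $m=9+3\sqrt3$. The form $\varphi=2m(X^2+\sqrt3\,XY+Y^2)$ over $\mathbb Z[\sqrt3]$ has $\ell(\varphi)=6$.
\end{lemma}

\begin{proof}
Let $F=\mathbb Q(\sqrt3)$, $\zeta=e^{\pi i/6}$ and $E=\mathbb Q(\zeta)$. Since $\zeta+\bar\zeta=\sqrt3$ and $\zeta\bar\zeta=1$, we have $\zeta^2=\sqrt3\,\zeta-1$. So $F\subset E$, and $R=\mathbb Z[\sqrt3]+\mathbb Z[\sqrt3]\zeta$ is a ring, stable under complex conjugation. Let $\operatorname{N}$ be the norm from $E$ to $F$. With $z=X+Y\zeta$ and $\bar z=X+Y\bar\zeta$ in $E[X,Y]$ we have $z\bar z=X^2+\sqrt3\,XY+Y^2$, so $\varphi=2m\,z\bar z$. For $w=x+y\zeta\in R$ put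
\[
L_w=w\bar z+\bar wz=(2x+\sqrt3\,y)X+(\sqrt3\,x+2y)Y .
\]
The map $(x,y)\mapsto(2x+\sqrt3\,y,\sqrt3\,x+2y)$ has determinant $1$, so every linear form over $\mathbb Z[\sqrt3]$ is $L_w$ for exactly one $w\in R$. Moreover
\[
L_w^2=2\operatorname{N}(w)\,z\bar z+w^2\bar z^2+\bar w^2z^2 .
\]
As $\zeta\ne\bar\zeta$, the linear forms $z,\bar z$ are linearly independent, so $z^2,z\bar z,\bar z^2$ are linearly independent over $E$. Hence
\begin{equation}\label{eq:w}
\varphi=\sum_jL_{w_j}^2\iff\sum_j\operatorname{N}(w_j)=m\ \text{ and }\ \sum_jw_j^2=0 .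
\end{equation}

\emph{Six squares suffice.} With $\omega=\zeta^4$, a primitive cube root of unity, take $1,\omega,\omega^2$ and $1+\zeta,(1+\zeta)\omega,(1+\zeta)\omega^2$. Since $\operatorname{N}(1+\zeta)=2+\sqrt3$, the norms sum to $3+3(2+\sqrt3)=m$, and the squares sum to $0$ because $1+\omega^2+\omega^4=0$.

\emph{Six squares are necessary.} Let $w_j$ satisfy \eqref{eq:w}; we may assume all $w_j\ne0$. Since $E/\mathbb Q$ is abelian, complex conjugation commutes with every embedding, so in an embedding of $E$ that extends $\sigma:F\to\mathbb R$ we have $|w_j|^2=\sigma(\operatorname{N}(w_j))$. From $|w_i|^2=\bigl|\sum_{j\ne i}w_j^2\bigr|\le\sum_{j\ne i}|w_j|^2$ we get $2\sigma(\operatorname{N}(w_i))\le\sigma(m)$ for both $\sigma$. Write $\operatorname{N}(w_i)=c+d\sqrt3$ with $c,d\in\mathbb Z$. Then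
\[
0<c+d\sqrt3\le\tfrac{9+3\sqrt3}2<7.1,\qquad 0<c-d\sqrt3\le\tfrac{9-3\sqrt3}2<1.91 ,
\]
and adding these gives $1\le c\le4$.
\begin{itemize}
\item $c=1$: $|d|\sqrt3<1$, so $d=0$.
\item $c=2$ or $c=3$: $d\le0$ violates $c-d\sqrt3<1.91$ and $d\ge2$ makes $c-d\sqrt3$ negative, so $d=1$.
\item $c=4$: $d\le1$ gives $c-d\sqrt3>2.2$, $d=2$ gives $c+d\sqrt3>7.4$, and $d\ge3$ makes $c-d\sqrt3$ negative. So $c=4$ is impossible.
\end{itemize}
Hence $\operatorname{N}(w_i)\in\{1,\,2+\sqrt3,\,3+\sqrt3\}$. If $\operatorname{N}(w_i)=3+\sqrt3$, then $\operatorname{N}_{E/\mathbb Q}(w_i)=9-3=6$. But $i=\zeta^3$ gives $\mathbb Q(\sqrt{-1})\subset E$, so $6$ would be the norm of an element of $\mathbb Z[\sqrt{-1}]$, namely of the relative norm of $w_i$. It would thus be a sum of two integer squares, which it is not. So only the norms $1$ and $2+\sqrt3$ occur, say $k_1$ and $k_2$ times, and $9+3\sqrt3=k_1+k_2(2+\sqrt3)$ gives $k_2=3$ and $k_1=3$.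
\end{proof}

\section{Coordinates in a biquadratic field}\label{sec:coord}

The rest of the proof concerns Theorem~\ref{thm:large}. Let $K$ have radicands $d_1,d_2,d_3$. With $g_1=\gcd(d_2,d_3)$, $g_2=\gcd(d_1,d_3)$, $g_3=\gcd(d_1,d_2)$ we have
\[
d_1=g_2g_3,\quad d_2=g_1g_3,\quad d_3=g_1g_2,\qquad \sqrt{d_i}\sqrt{d_j}=g_k\sqrt{d_k}\ \text{ for }\{i,j,k\}=\{1,2,3\},
\]
and the $g_i$ are square-free and pairwise coprime. Write $x\in K$ as $x=x_0+x_1\sqrt{d_1}+x_2\sqrt{d_2}+x_3\sqrt{d_3}$ with $x_i\in\mathbb Q$, or $x=(x_0,x_1,x_2,x_3)$. We call $x_1,x_2,x_3$ the \emph{irrational coordinates} of $x$. Then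
\[
x^2=x_0^2+\sum_kd_kx_k^2+2\sum_k(x_0x_k+g_kx_ix_j)\sqrt{d_k},
\]
where here and below $\{i,j,k\}=\{1,2,3\}$. We call $\operatorname{cost}(x)=\sum_kd_kx_k^2$ the \emph{cost} of $x$, and $x$ \emph{rational} if $x_1=x_2=x_3=0$; a rational element of $\mathcal O_K$ is an integer. For a finite family of elements put $S_{ij}=\sum x_ix_j$, summed over the family, and let $W=\sum_kd_kS_{kk}$ be the total cost. For $\alpha=\alpha_0+2\sum_k\alpha_k\sqrt{d_k}$, the squares of the family sum to $\alpha$ if and only if
\begin{equation}\label{eq:R}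
S_{00}+W=\alpha_0
\end{equation}
and
\begin{equation}\tag{$E_k$}
S_{0k}+g_kS_{ij}=\alpha_k\qquad(k=1,2,3).
\end{equation}
We refer to the last three equations as $(E_1),(E_2),(E_3)$, and say that a family of elements of $\mathcal O_K$ with these properties \emph{represents} $\alpha$. Equation \eqref{eq:R} gives a \emph{budget}: $W\le\alpha_0$, and what is not spent on cost is $S_{00}$. \emph{Normalizing} a family means replacing some of its elements $x$ by $-x$.

All our elements have the form $\alpha=7+w^2+w'^2$ with $w,w'\in\mathcal O_K$ not rational. Since $7$ is a sum of four and not of three integer squares, we have the following criterion: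
\begin{equation}\label{eq:goal}
\parbox{0.86\textwidth}{If in every family that represents $\alpha$ exactly two elements are not rational and the squares of the rational ones sum to $7$, then $\ell(\alpha)=6$.}
\end{equation}
If the two non-rational elements are $\pm w$ and $\pm w'$, then the squares of the others automatically sum to $7$.

The integers of $K$ are determined in \cite{Williams}. We recall the result in the form we need.

\begin{lemma}\label{lem:integers}
After renumbering the radicands, exactly one of the following holds.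
\begin{itemize}
\item \emph{Type I:} $d_1\equiv d_2\equiv2$, $d_3\equiv3\pmod4$. Then $x\in\mathcal O_K$ if and only if $x_0,x_3\in\mathbb Z$, $x_1,x_2\in\frac12\mathbb Z$ and $x_1-x_2\in\mathbb Z$. Moreover $g_3\equiv2\pmod4$.
\item \emph{Type II:} $d_3\equiv1$ and $d_1\equiv d_2\in\{2,3\}\pmod4$. Then $x\in\mathcal O_K$ if and only if all $x_i\in\frac12\mathbb Z$, $x_0-x_3\in\mathbb Z$ and $x_1-x_2\in\mathbb Z$.
\item \emph{Type III:} $d_1\equiv d_2\equiv d_3\equiv1\pmod4$. Then $g_1\equiv g_2\equiv g_3\equiv\delta\pmod4$ with $\delta\in\{1,-1\}$, and, with $t_i=4x_i$, we have $x\in\mathcal O_K$ if and only if either all $t_i$ are odd integers with $t_0t_1t_2t_3\equiv\delta\pmod4$, or all $t_i$ are even integers and $z_i=t_i/2$ satisfy $z_0+z_1+z_2+z_3\equiv0\pmod2$.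
\end{itemize}
\end{lemma}

\begin{proof}
At most one $g_i$ is even. If one is, number it $g_3$; then $g_3\equiv2\pmod4$, $d_1\equiv d_2\equiv2\pmod4$, and $d_3=g_1g_2$ is odd, which gives type I or type II. If all $g_i$ are odd, either they are all congruent mod $4$ and we have type III, or we may number them so that $g_1\equiv g_2\not\equiv g_3\pmod4$; then $d_3\equiv1$, $d_1\equiv d_2\equiv3$, which is type II.

The lattice $\Lambda_0=\mathbb Z+\sum_k\mathbb Z\sqrt{d_k}$ has discriminant $2^8d_1d_2d_3$. The discriminant of $K$ is the product of those of its quadratic subfields, that is, $2^6d_1d_2d_3$, $2^4d_1d_2d_3$, $d_1d_2d_3$ for types I, II, III. So $[\mathcal O_K:\Lambda_0]$ is $2,4,16$, respectively, and it suffices to check that the sets described are lattices of algebraic integers with these indices over $\Lambda_0$.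

Let $\beta=\frac12(\sqrt{d_1}+\sqrt{d_2})$, so $\beta^2=\frac{d_1+d_2}4+\frac{g_3}2\sqrt{d_3}$. In type I the set is $\Lambda_0+\mathbb Z\beta$, of index $2$, and $\beta^2\in\mathbb Z[\sqrt{d_3}]$. In type II the set is $\Lambda_0+\mathbb Z\beta+\mathbb Z\frac{1+\sqrt{d_3}}2$, of index $4$. Here $\frac{d_1+d_2}2\equiv g_3\pmod2$: both are even if $d_1\equiv d_2\equiv2$, and both are odd if $d_1\equiv d_2\equiv3\pmod4$. So $\beta^2\in\mathbb Z\bigl[\frac{1+\sqrt{d_3}}2\bigr]$.

In type III the elements of the set with all $t_i$ even form the lattice $\Lambda_1$ generated by $1$ and the integers $\frac{1+\sqrt{d_k}}2$, and $[\Lambda_1:\Lambda_0]=8$. Two vectors $t,t^*$ of odd integers have the same product mod $4$ if and only if $t_i\not\equiv t_i^*\pmod4$ for an even number of $i$, that is, if and only if $\sum(t_i-t_i^*)/2$ is even. So the elements of the set with all $t_i$ odd form one coset of $\Lambda_1$, namely that of the integer $\frac{1+\sqrt{d_1}}2\cdot\frac{1+\sqrt{d_2}}2$, which has $t=(1,1,1,g_3)$. Twice this coset lies in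 $\Lambda_1$, because the sum of four odd numbers is even. So the set is a lattice and its index over $\Lambda_0$ is $16$.
\end{proof}

From now on all radicands are at least $200$.

\section{Large radicands: types I and II}\label{sec:I-II}

\subsection{The cheapest elements}

Let $K$ have type I or II. The roles of $1$ and $2$ are symmetric, so let $d_1<d_2$. Put $c=1$ in type I and $c=\frac12$ in type II, and
\[
M=\frac{d_1+d_2}4,\qquad \kappa=c^2d_3,\qquad \beta=\frac{\sqrt{d_1}+\sqrt{d_2}}2,\qquad \beta'=\frac{\sqrt{d_1}-\sqrt{d_2}}2,\qquad \gamma=c(e+\sqrt{d_3}),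
\]
where $e\in\{1,3\}$, $e\ne g_3$, and $e=1$ in type I (there $g_3$ is even). Then $\beta,\beta',\gamma\in\mathcal O_K$, and
\[
d_1\ge200,\qquad M\ge100,\qquad \kappa\ge50,\qquad 8+c^2e^2\le8+\tfrac94<11 .
\]
The condition $e\ne g_3$ serves to distinguish $\gamma$ from $\beta$: an element $(f,\pm\frac12,\pm\frac12,0)$ contributes $\pm\frac{g_3}4$ to the left-hand side of $(E_3)$, which in type II could otherwise imitate the contribution $c^2e=\frac e4$ of $\gamma$.

In a family that represents $\alpha$, let $J$ be the set of members with $x_1,x_2\in\frac12+\mathbb Z$, and write $x_1=\frac h2$, $x_2=\frac l2$ with $h,l$ odd. The following facts will be used constantly.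
\begin{itemize}
\item $x_3\in c\mathbb Z$, so $S_{33}\in c^2\mathbb Z$ and $d_3S_{33}$ is a multiple of $\kappa$. If $x_3=0$, then $x_0\in\mathbb Z$.
\item A member of $J$ costs at least $M$; the cost grows by at least $2d_1$ if $|h|\ge3$, by at least $2d_2$ if $|l|\ge3$, and by at least $\kappa$ if $x_3\ne0$.
\item Outside $J$ we have $x_1,x_2\in\mathbb Z$, and nonzero coordinates $x_1,x_2,x_3$ contribute to the cost at least $d_1,d_2,\kappa$, respectively.
\end{itemize}
So the candidates for the cheapest irrational parts are $\sqrt{d_1}$ of cost $d_1$, $\beta$ and $\beta'$ of cost $M$, and $c\sqrt{d_3}$ of cost $\kappa$. There are four cases according to which two come first: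
\[
\begin{array}{llll}
\text{Case 1:}&d_1<M,\ \kappa\le M&w=1+\sqrt{d_1}&w'=\gamma\\
\text{Case 2:}&d_1<M<\kappa&w=1+\sqrt{d_1}&w'=1+\beta\\
\text{Case 3:}&d_1\ge M,\ \kappa\ge M&w=2+\beta&w'=1+\beta'\\
\text{Case 4:}&\kappa<M\le d_1&w=1+\beta&w'=\gamma
\end{array}
\]
and we put $\alpha=7+w^2+w'^2$. Recall that $\beta^2=M+\frac{g_3}2\sqrt{d_3}$ and $\beta'^2=M-\frac{g_3}2\sqrt{d_3}$.

Two unwanted configurations appear in several cases. The first is one element that carries all three irrational coordinates. It can meet $(E_1)$ and $(E_2)$ only if $g_1$ and $g_2$ are small, and then $d_3=g_1g_2$ is small. The second is an element of $J$ accompanied only by an element with irrational part in $\mathbb Q\sqrt{d_3}$; it treats $\sqrt{d_1}$ and $\sqrt{d_2}$ alike.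

\begin{lemma}\label{lem:I-II}
Let a family represent $\alpha$.
\begin{itemize}
\item[(a)] If $S_{00}\le12$, $|\alpha_1|\le\frac32$ and $|\alpha_2|\le\frac12$, then it is impossible that one element of the family has the form $(f,\pm\frac12,\pm\frac12,\pm c)$ and all others are rational.
\item[(b)] If the non-rational elements of the family are one element $(f,\pm\frac12,\pm\frac12,0)$ and one element $(f',0,0,x_3)$, then $|\alpha_1|=|\alpha_2|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In such a family $|f|\le\sqrt{12}<3.5$. The equations $(E_1)$ and $(E_2)$ read $\pm\frac f2\pm\frac{g_1c}2=\alpha_1$ and $\pm\frac f2\pm\frac{g_2c}2=\alpha_2$. So $g_1c\le3+|f|<6.5$ and $g_2c\le1+|f|<4.5$, and $d_3=g_1g_2<29.25/c^2\le117$, a contradiction.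

(b) Here $S_{13}=S_{23}=0$, and $\alpha_1=S_{01}=\pm\frac f2$, $\alpha_2=S_{02}=\pm\frac f2$.
\end{proof}

\subsection{Cases 1 and 2: \texorpdfstring{$d_1<M$}{d1<M}}

Here $d_2=4M-d_1>3M$. In both cases we shall have $W<2M+11<3M$. Hence $|J|\le2$, every element outside $J$ has $x_2=0$, and every member of $J$ has $|l|=1$.

\medskip\noindent\textbf{Case 1: $\kappa\le M$.} Now $w=1+\sqrt{d_1}$, $w'=\gamma$, and
\[
\alpha_0=8+c^2e^2+d_1+\kappa,\quad\alpha_1=1,\quad\alpha_2=0,\quad\alpha_3=c^2e,\qquad W<d_1+\kappa+11<2M+11 .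
\]

\emph{$|J|=0$.} Then $x_2=0$ throughout. $(E_1)$ reads $S_{01}=1$, so $S_{11}\ge1$. $(E_3)$ reads $S_{03}=c^2e\ne0$, so $S_{33}\ge c^2$. Since $d_1S_{11}+d_3S_{33}=W<d_1+\kappa+11$, we get $S_{11}=1$ and $S_{33}=c^2$: one element has $x_1=\pm1$, one has $x_3=\pm c$, and there are no other nonzero irrational coordinates. $(E_2)$ reads $g_2S_{13}=0$, so these are two different elements, after normalization $f+\sqrt{d_1}$ and $f'+c\sqrt{d_3}$. $(E_1)$ gives $f=1$ and $(E_3)$ gives $f'=ce$. So they are $w$ and $w'$, and the rational squares sum to $7$.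

\emph{$|J|=1$.} Let the member be $(f,\frac h2,\frac l2,y_3)$, $|l|=1$. If $|h|\ge3$, then $W\ge M+2d_1>d_1+\kappa+11$, a contradiction; so $|h|=1$. Its first two irrational coordinates cost $M$, and what remains is
\[
W-M<d_1+\kappa-M+11 .
\]
The right-hand side is less than $\kappa+11$, so $S_{33}\in\{0,c^2\}$. If $S_{33}=c^2$, then the other elements have $x_1=0$, because otherwise $d_1+\kappa\le W-M<d_1+\kappa-M+11$. There are three possibilities.
\begin{itemize}
\item $S_{33}=0$. Only the member of $J$ contributes to $S_{12}$, and $(E_3)$ reads $\frac{g_3hl}4=c^2e$. In type I, $g_3hl=4$ contradicts $g_3\equiv2\pmod4$. In type II, $g_3=e$, which was excluded.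
\item $S_{33}=c^2$ and $y_3=0$. Then exactly one other element is non-rational, of the form $(f',0,0,\pm c)$, and Lemma~\ref{lem:I-II}(b) contradicts $\alpha_1=1$, $\alpha_2=0$.
\item $y_3=\pm c$. The other elements are rational, $W=M+\kappa$, and $S_{00}=8+c^2e^2+d_1-M<11$. This contradicts Lemma~\ref{lem:I-II}(a).
\end{itemize}

\emph{$|J|=2$.} Since $W-2M<11$, both members have $|h|=|l|=1$, $S_{33}=0$, and the other elements are rational. So $S_{12}\in\{0,\pm\frac12\}$, and $(E_3)$ reads $g_3S_{12}=c^2e$. In type II the right-hand side is $\frac e4\notin\frac12\mathbb Z$, a contradiction. In type I it is $1$, so $g_3=2$ and $S_{12}=\frac12$. Then $h=l$ in both members, so $S_{01}=S_{02}$, while $(E_1),(E_2)$ say $S_{01}=1$, $S_{02}=0$.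

\medskip\noindent\textbf{Case 2: $\kappa>M$.} Now $w=1+\sqrt{d_1}$, $w'=1+\beta$, and
\[
\alpha_0=9+d_1+M,\quad\alpha_1=\tfrac32,\quad\alpha_2=\tfrac12,\quad\alpha_3=\tfrac{g_3}4,\qquad W\le d_1+M+9<2M+9 .
\]

\emph{$|J|=0$.} Then $x_2=0$ throughout and $(E_2)$ reads $g_2S_{13}=\frac12$, so $S_{11}\ge1$ and $S_{33}\ge c^2$. As $W<d_1+\kappa+9$, we get $S_{11}=1$, $S_{33}=c^2$. As $S_{13}\ne0$, both coordinates lie in one element $(f,\pm1,0,\pm c)$, and $g_2c=\frac12$. So we are in type II with $g_2=1$. $(E_1)$ gives $|f|=\frac32$, and $(E_3)$ gives $\frac{|f|}2=\frac{g_3}4$. So $g_3=3$ and $d_1=g_2g_3=3$, a contradiction.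

\emph{$|J|=1$.} Let the member be $(f,\frac h2,\frac l2,y_3)$, $|l|=1$. If $|h|\ge3$, then $W\ge M+2d_1>d_1+M+9$, a contradiction; so $|h|=1$. What remains is $W-M\le d_1+9$, which is less than $2d_1$, $d_1+\kappa$ and $2\kappa$, because $\kappa>M>d_1$. Hence, apart from the coordinates $\frac h2,\frac l2$, there is at most one further nonzero irrational coordinate in the family: either $x_1=\pm1$ in another element, or one $x_3=\pm c$.
\begin{itemize}
\item All $x_3=0$. $(E_3)$ reads $\frac{g_3hl}4=\frac{g_3}4$, so $hl=1$, and we normalize $h=l=1$. $(E_2)$ reads $\frac f2=\frac12$, so $f=1$. If there were no other non-rational element, $(E_1)$ would read $\frac12=\frac32$. So there is one, after normalization $(f',1,0,0)$, and $(E_1)$ gives $f'=1$. The two elements are $w'$ and $w$, and the rational squares sum to $7$.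
\item $x_3=\pm c$ in another element. Lemma~\ref{lem:I-II}(b) contradicts $\alpha_1=\frac32$, $\alpha_2=\frac12$.
\item $y_3=\pm c$. The other elements are rational, and $S_{00}=\alpha_0-M-\kappa=9+d_1-\kappa<9$. This contradicts Lemma~\ref{lem:I-II}(a).
\end{itemize}

\emph{$|J|=2$.} Since $W-2M<9$, both members have $|h|=|l|=1$, $S_{33}=0$, and the other elements are rational. So $S_{12}\in\{0,\pm\frac12\}$, but $(E_3)$ says $S_{12}=\frac14$.

\subsection{Case 3: \texorpdfstring{$d_1\ge M$, $\kappa\ge M$}{d1, kappa at least M}}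

Now $w=2+\beta$, $w'=1+\beta'$, and
\[
\alpha_0=12+2M,\quad\alpha_1=\tfrac32,\quad\alpha_2=\tfrac12,\quad\alpha_3=0,\qquad W\le2M+12<3M .
\]
The rational parts $2$ and $1$ are chosen so that $\alpha_1$ is not an integer and $\alpha_1\ne\pm\alpha_2$. Every non-rational element costs at least $M$, so there are at most two of them, and by $(E_1)$ at least one.

\emph{Two non-rational elements.} Each costs at most $M+12$. A member of $J$ therefore has $|h|=|l|=1$ and $x_3=0$. An element outside $J$ has only one nonzero irrational coordinate, since two cost at least $2M$. This coordinate has its least possible absolute value, since otherwise the cost is at least $4M$. So $(x_1,x_2,x_3)$ is $(\pm1,0,0)$, $(0,\pm1,0)$ or $(0,0,\pm c)$.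
\begin{itemize}
\item None in $J$: $S_{23}=0$, and $S_{01}\in\mathbb Z$, because an element with $x_1=\pm1$ has $x_3=0$ and so $x_0\in\mathbb Z$. This contradicts $(E_1)$.
\item Exactly one in $J$: if the other is $(f',0,0,\pm c)$, Lemma~\ref{lem:I-II}(b) gives a contradiction. Otherwise $S_{03}=0$, $S_{12}=\pm\frac14$, and $(E_3)$ reads $\pm\frac{g_3}4=0$.
\item Both in $J$: $(E_3)$ gives $S_{12}=0$, so after normalization they are $f+\beta$ and $f'+\beta'$. $(E_1)$ and $(E_2)$ read $f+f'=3$, $f-f'=1$. So they are $w$ and $w'$, and the rational squares sum to $7$.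
\end{itemize}

\emph{One non-rational element} $(f,y_1,y_2,y_3)$. The equations are
\[
fy_1+g_1y_2y_3=\tfrac32,\qquad fy_2+g_2y_1y_3=\tfrac12,\qquad fy_3+g_3y_1y_2=0 .
\]
If $y_3=0$, then $y_1y_2=0$ and the first or the second equation reads $0=\frac32$ or $0=\frac12$. If $y_3\ne0$ and $y_1y_2=0$, then $f=0$; now the second equation fails if $y_1=0$, and the first fails if $y_2=0$. So all $y_i\ne0$. Outside $J$ the cost would be at least $d_1+d_2=4M$. So the element lies in $J$ and costs at least $M+\kappa\ge2M$, and the budget gives $|h|=|l|=1$ and $y_3=\pm c$. Now $S_{00}=\alpha_0-M-\kappa\le12$, contradicting Lemma~\ref{lem:I-II}(a).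

\subsection{Case 4: \texorpdfstring{$\kappa<M\le d_1$}{kappa < M <= d1}}

Now $w=1+\beta$, $w'=\gamma$, and
\[
\alpha_0=8+c^2e^2+M+\kappa,\quad\alpha_1=\alpha_2=\tfrac12,\quad\alpha_3=\tfrac{g_3}4+c^2e,\qquad W<M+\kappa+11<2M+11 .
\]
Let $\mathcal X$ be the set of elements with $(x_1,x_2)\ne(0,0)$. Each satisfies $d_1x_1^2+d_2x_2^2\ge M$, so $|\mathcal X|\le2$, and $\mathcal X\ne\emptyset$ by $(E_1)$. Moreover each has $(x_1,x_2)=(\pm\frac12,\pm\frac12)$, $(\pm1,0)$ or $(0,\pm1)$: any other value in $J$ gives $d_1x_1^2+d_2x_2^2\ge M+2d_1\ge3M$, and any other value outside $J$ gives at least $4M$.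

\emph{$|\mathcal X|=2$.} Then $d_3S_{33}\le W-2M<11$, so $S_{33}=0$. Each member contributes $0$ or $\pm1$ to $4S_{12}$, so $|4S_{12}|\le2$. $(E_3)$ reads $4S_{12}\,g_3=g_3+4c^2e>g_3$. Hence $4S_{12}=2$ and $g_3=4c^2e$. In type I this is $g_3=4$, impossible as $g_3\equiv2\pmod4$; in type II it is $g_3=e$, which was excluded.

\emph{$|\mathcal X|=1$.} Let the member be $(f,y_1,y_2,y_3)$. Then $d_3S_{33}\le W-M<\kappa+11$, so $S_{33}\le c^2$, and the other elements have $x_1=x_2=0$.
\begin{itemize}
\item $y_3=0$. Then $S_{13}=S_{23}=0$, and $(E_1),(E_2)$ read $fy_1=fy_2=\frac12$. So $y_1=y_2\neq 0$, after normalization $y_1=y_2=\frac12$ and $f=1$. Now $(E_3)$ reads $S_{03}=c^2e\ne0$, so $S_{33}=c^2$ and exactly one other element is non-rational, after normalization $(f',0,0,c)$ with $f'c=c^2e$. The two elements are $w$ and $w'$, and the rational squares sum to $7$.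
\item $y_3=\pm c$. The other elements are rational, $W\ge M+\kappa$, and $S_{00}\le8+c^2e^2<11$, so $|f|<3.4$. The value $(y_1,y_2)=(\pm\frac12,\pm\frac12)$ is excluded by Lemma~\ref{lem:I-II}(a). If $(y_1,y_2)=(\pm1,0)$, then $(E_2)$ reads $\pm g_2c=\frac12$, so $c=\frac12$ and $g_2=1$. If $(y_1,y_2)=(0,\pm1)$, then $(E_1)$ gives in the same way $c=\frac12$ and $g_1=1$. In both cases $(E_3)$ reads $\pm\frac f2=\frac{g_3}4+\frac e4$, so $g_3<2|f|<7$. Hence $d_1=g_2g_3<7$ or $d_2=g_1g_3<7$, a contradiction.
\end{itemize}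

In all four cases \eqref{eq:goal} gives $\ell(\alpha)=6$, which proves Theorem~\ref{thm:large} for types I and II.

\section{Large radicands: type III}\label{sec:III}

\subsection{The cheapest elements and a parity count}

Let $K$ have type III. The radicands may be numbered so that $d_1<d_2<d_3$, and then $g_1>g_2>g_3$. Since $g_2^2>g_2g_3=d_1\ge200$,
\[
g_1>g_2\ge15 .
\]
Put $P_i=\frac{d_i}4\ge50$ and $\mu=\frac{P_1+P_2+P_3}4>37$. We use the coordinates $t_i=4x_i$ of Lemma~\ref{lem:integers} and write elements as $(t_0;t_1,t_2,t_3)$. With $T_{ij}=16S_{ij}$ and $\varepsilon_k=16\alpha_k$, the equations $(E_k)$ become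
\[
T_{0k}+g_kT_{ij}=\varepsilon_k ,
\]
and \eqref{eq:R} becomes $T_{00}=16(\alpha_0-W)$.

In a family that represents $\alpha$, let $G$ be the set of members with all $t_i$ odd. Such a member costs $\frac14\sum P_it_i^2\ge\mu$, and $|t_i|\ge3$ for some $i\ge1$ adds at least $2P_i$. The other members have $t_i=2z_i$ and cost $\sum P_iz_i^2$, which is at least $P_1$ if they are not rational. The candidates for the cheapest irrational parts are thus $\frac{\sqrt{d_1}}2$, $\frac{\sqrt{d_2}}2$ (costs $P_1<P_2$) and the quarter-integral combinations (cost $\mu$). Again we take the two cheapest, which leads to three cases. The rational parts are restricted by Lemma~\ref{lem:integers}.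

For a member of $G$ we have $t_0t_k\equiv\delta t_it_j\pmod4$, hence $t_0t_k+g_kt_it_j\equiv2\delta t_it_j\equiv2\pmod4$. For the other members this number is divisible by $4$. Summing,
\begin{equation}\label{eq:parity}
\varepsilon_k\equiv2|G|\pmod4\qquad(k=1,2,3).
\end{equation}

The following lemma treats families with two members of $G$.

\begin{lemma}\label{lem:III}
Let the non-rational elements of a family that represents $\alpha$ be two members of $G$ with $|t_i|=1$ for $i=1,2,3$. Suppose $T_{00}\le152$, $\varepsilon_1=4$ and $|\varepsilon_2|\le12$. Then after normalization they are $(f;1,y_2,y_3)$ and $(f';1,y_2,-y_3)$ with $f+f'=4$, and $\varepsilon_2=4y_2$.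
\end{lemma}

\begin{proof}
Normalize to $(f;1,y_2,y_3)$, $(f';1,y_2',y_3')$. As $f^2+f'^2\le152$, we have $|f|+|f'|\le\sqrt{304}<17.5$. The numbers $T_{23}=y_2y_3+y_2'y_3'$ and $T_{13}=y_3+y_3'$ lie in $\{0,\pm2\}$. If $T_{23}\ne0$, then $(E_1)$, which reads $f+f'+g_1T_{23}=4$, gives $2g_1<4+17.5$. If $T_{13}\ne0$, then $(E_2)$, which reads $fy_2+f'y_2'+g_2T_{13}=\varepsilon_2$, gives $2g_2<12+17.5=29.5$. Both contradict $g_1>g_2\ge15$. So $y_3'=-y_3$, and then $T_{23}=0$ gives $y_2'=y_2$. Now $(E_1)$ and $(E_2)$ read $f+f'=4$ and $y_2(f+f')=\varepsilon_2$.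
\end{proof}

\subsection{Case III.1: \texorpdfstring{$P_2\le\mu$}{P2 at most mu}}

Put $w=\frac{1+\sqrt{d_1}}2$, $w'=\frac{3+\sqrt{d_2}}2$ and $\alpha=7+w^2+w'^2$. Then
\[
\alpha_0=9.5+P_1+P_2,\qquad(\varepsilon_1,\varepsilon_2,\varepsilon_3)=(4,12,0),\qquad W\le P_1+P_2+9.5\le2\mu+9.5<3\mu .
\]
The rational part $\frac32$ makes $\varepsilon_2\ne\pm4$. By the budget $|G|\le2$, and by \eqref{eq:parity} $|G|$ is even, so $|G|\in\{0,2\}$.

\emph{$|G|=2$.} Since $W-2\mu\le9.5$, both members have $|t_i|=1$ for $i\ge1$, and the other elements are rational. So $W=2\mu$ and $T_{00}\le16\cdot9.5=152$. Lemma~\ref{lem:III} gives $\varepsilon_2=\pm4$, a contradiction.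

\emph{$|G|=0$.} With $Z_{ij}=T_{ij}/4=\sum z_iz_j$ the equations are
\[
Z_{01}+g_1Z_{23}=1,\qquad Z_{02}+g_2Z_{13}=3,\qquad Z_{03}+g_3Z_{12}=0,
\]
and $\sum_{i\ge1}P_iZ_{ii}\le P_1+P_2+9.5$. From $P_2\le\mu$ we get $P_3\ge3P_2-P_1>P_1+P_2$. If $Z_{33}\ge1$, less than $9.5$ of the budget is left, so $Z_{11}=Z_{22}=0$ and the first equation reads $0=1$. Hence $Z_{33}=0$, $Z_{01}=1$, $Z_{02}=3$, so $Z_{11},Z_{22}\ge1$, and by the budget $Z_{11}=Z_{22}=1$. The third equation gives $Z_{12}=0$. So there are two non-rational elements, after normalization with $z$-coordinates $(v;1,0,0)$ and $(v';0,1,0)$, and $v=1$, $v'=3$. They are $w$ and $w'$, and the rational squares sum to $7$.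

\subsection{Case III.2: \texorpdfstring{$P_1\le\mu<P_2$}{P1 <= mu < P2}}

Put $w=\frac{1+\sqrt{d_1}}2$ and $w'=\frac{\delta+\sqrt{d_1}+\sqrt{d_2}+\sqrt{d_3}}4$, an algebraic integer by Lemma~\ref{lem:integers}. In $t$-coordinates they are $(2;2,0,0)$ and $(\delta;1,1,1)$. For $\alpha=7+w^2+w'^2$ we get
\[
\alpha_0=7+\tfrac14+\tfrac1{16}+P_1+\mu=7.3125+P_1+\mu,\qquad
(\varepsilon_1,\varepsilon_2,\varepsilon_3)=(4+\delta+g_1,\ \delta+g_2,\ \delta+g_3),
\]
and $W\le P_1+\mu+7.3125<3\mu$. As $\delta+g_2\equiv2\delta\equiv2\pmod4$, \eqref{eq:parity} shows that $|G|$ is odd, so $|G|=1$. If the member of $G$ had $|t_i|\ge3$ for some $i\ge1$, then $W\ge\mu+2P_1>\mu+P_1+7.3125$, a contradiction. So it is $(f;1,y_2,y_3)$ after normalization, with $y_2,y_3=\pm1$. The other elements cost together at most $P_1+7.3125<2P_1$. If $P_3\le P_1+7.3125$, then also $P_2\le P_1+7.3125$ and $4\mu\le3P_1+14.625\le3\mu+14.625$, which is false since $\mu>37$. So the other elements have $z_3=0$, and together they have at most one nonzero coordinate $z_1$ or $z_2$,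 equal to $\pm1$. This leaves three possibilities.

\smallskip\noindent(A) \emph{Another element is $(2v;2,0,0)$, normalized.} Then $W=\mu+P_1$ and $T_{00}=16\cdot7.3125=117$, so $f^2+4v^2\le117$. $(E_2)$ reads $fy_2+g_2y_3=\delta+g_2$. If $y_3=-1$, then $2g_2\le|f|+1<12$, a contradiction. So $y_3=1$ and $fy_2=\delta$. $(E_1)$ reads $f+4v+g_1y_2=4+\delta+g_1$. If $y_2=-1$, then $2g_1=f+4v-4-\delta\le|f+4v|-3$; by the Cauchy--Schwarz inequality $|f+4v|\le\sqrt{5(f^2+4v^2)}\le\sqrt{585}<25$, so $2g_1<22$, a contradiction. So $y_2=1$, $f=\delta$, $v=1$. The two elements are $w'$ and $w$, and the rational squares sum to $7$.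

\smallskip\noindent(B) \emph{Another element is $(2v;0,2,0)$, normalized.} Then $W=\mu+P_2>\mu+P_1$, so $f^2+4v^2\le T_{00}<117$. $(E_1)$ reads $f+g_1y_2y_3=4+\delta+g_1$. If $y_2y_3=-1$, then $2g_1=f-4-\delta\le|f|<11$, a contradiction. So $y_2=y_3$ and $f=4+\delta\in\{3,5\}$. $(E_2)$ reads $fy_2+4v+g_2y_3=\delta+g_2$. If $y_2=y_3=-1$, then $2g_2=4v-f-\delta=4v-4-2\delta\le4v-2$; as $4v^2<117-9=108$, this is less than $2\sqrt{108}-2<19$, a contradiction. If $y_2=y_3=1$, then $(E_3)$ reads $f+g_3=\delta+g_3$, contradicting $f=4+\delta$.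

\smallskip\noindent(C) \emph{No other element is non-rational.} Then
\[
f+g_1y_2y_3=4+\delta+g_1,\qquad fy_2+g_2y_3=\delta+g_2,\qquad fy_3+g_3y_2=\delta+g_3 .
\]
\begin{itemize}
\item $(y_2,y_3)=(1,1)$: the first equation gives $f=4+\delta$, the second $f=\delta$.
\item $(y_2,y_3)=(-1,-1)$: the first gives $f=4+\delta>0$, the second $-f=\delta+2g_2>0$.
\item $(y_2,y_3)=(1,-1)$: the third gives $f=-\delta$, and then the second gives $g_2=-\delta\le1$.
\item $(y_2,y_3)=(-1,1)$: the second gives $f=-\delta$, and then the first gives $2g_1=-4-2\delta<0$.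
\end{itemize}
All of these are contradictions.

\subsection{Case III.3: \texorpdfstring{$\mu<P_1$}{mu < P1}}

Here $P_2+P_3<3P_1$, that is, $g_1(g_2+g_3)<3g_2g_3$. As $g_1>g_2$, this gives $g_2+g_3<3g_3$, so $g_3>\frac{g_2}2$ and $g_3\ge8$. Now quarter-integral elements are cheapest, and we take two of them. Let $(u,u')=(1,3)$ if $\delta=1$ and $(u,u')=(3,1)$ if $\delta=-1$, so that $u\equiv\delta$ and $u'\equiv-\delta\pmod4$, and put
\[
w=\tfrac14\bigl(u+\sqrt{d_1}+\sqrt{d_2}+\sqrt{d_3}\bigr),\qquad w'=\tfrac14\bigl(u'+\sqrt{d_1}+\sqrt{d_2}-\sqrt{d_3}\bigr),\qquad\alpha=7+w^2+w'^2 .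
\]
By Lemma~\ref{lem:integers}, $w,w'\in\mathcal O_K$. Since $u^2+u'^2=10$, $u+u'=4$ and $u-u'=-2\delta$,
\[
\alpha_0=7.625+2\mu,\qquad(\varepsilon_1,\varepsilon_2,\varepsilon_3)=(4,4,2g_3-2\delta),\qquad W\le2\mu+7.625<3\mu .
\]
All non-rational elements cost at least $\mu$, so there are at most two of them; there is at least one because $\varepsilon_1\ne0$. By \eqref{eq:parity} $|G|$ is even.

\emph{Two non-rational elements, $|G|=2$.} The budget gives $|t_i|=1$ for $i\ge1$, so $W=2\mu$ and $T_{00}=16\cdot7.625=122$. By Lemma~\ref{lem:III} the elements are $(f;1,y_2,y_3)$ and $(f';1,y_2,-y_3)$ with $f+f'=4$, and $y_2=1$. $(E_3)$ reads $y_3(f-f')+2g_3=2g_3-2\delta$, so $|f-f'|=2$ and $\{f,f'\}=\{1,3\}$. These two elements contribute $\frac{1+9}{16}=0.625$ to $S_{00}=7.625$, so the rational squares sum to $7$.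

\emph{Two non-rational elements, $|G|=0$.} Each costs at most $\mu+7.625$. Since $P_i>\mu$, each has exactly one nonzero coordinate $z_i$ with $i\ge1$, and $z_i=\pm1$. If $P_3\le\mu+7.625$, then all $P_i\le\mu+7.625$ and $4\mu\le3\mu+22.875$, which is false. So $z_3=0$ in both elements, and $T_{03}=T_{12}=0$. $(E_3)$ reads $0=2g_3-2\delta$, contradicting $g_3\ge8$.

\emph{One non-rational element.} Then $|G|=0$, and its $z$-coordinates $(v;z_1,z_2,z_3)$ satisfy
\[
vz_1+g_1z_2z_3=1,\qquad vz_2+g_2z_1z_3=1,\qquad vz_3+g_3z_1z_2=\tfrac{g_3-\delta}2 .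
\]
Its cost is at most $2\mu+7.625$, which is less than $4\mu=P_1+P_2+P_3$, and $4\mu<4P_1$. So $|z_i|\le1$ for $i\ge1$, and $z_1,z_2,z_3$ are not all nonzero.
\begin{itemize}
\item Only one $z_i\ne0$: the second equation fails if $i=1$, and the first fails if $i=2$ or $i=3$.
\item Only $z_1,z_2\ne0$: $vz_1=vz_2=1$, so $z_1z_2=1$, and the third equation gives $g_3=-\delta$, a contradiction.
\item Only $z_1,z_3\ne0$: the second equation reads $g_2z_1z_3=1$, a contradiction.
\item Only $z_2,z_3\ne0$: the first equation reads $g_1z_2z_3=1$, a contradiction.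
\end{itemize}

In all three cases \eqref{eq:goal} gives $\ell(\alpha)=6$. This completes the proof of Theorem~\ref{thm:large}, and with it that of Theorem~\ref{thm:main}. \qed

\begin{remark}
The bound $200$ enters mainly through Lemma~\ref{lem:I-II}(a), where $d_3\ge117$ is needed, through $g_2\ge15$, which is used most tightly in Lemma~\ref{lem:III} ($2g_2<29.5$), and through the comparison of $d_1,M,\kappa,P_i,\mu$ with constants below $23$.
\end{remark}

\section{Consequences}

\subsection{The fields with Pythagoras number at most five}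

\begin{corollary}
The sets $\{K:\mathcal P(\mathcal O_K)\le5\}$ and $\{K:\sqrt2\in K\text{ or }\sqrt5\in K\}$ of real biquadratic fields differ by finitely many fields. All but finitely many $K$ that contain neither $\sqrt2$ nor $\sqrt5$ have $\mathcal P(\mathcal O_K)\in\{6,7\}$, and the value $7$ occurs infinitely often.
\end{corollary}

\begin{proof}
Combine Theorem~\ref{thm:main} with (F5), (F1) and (F2). The fields in (F2) have radicands $p,q,pq>7$, so they contain neither $\sqrt2$ nor $\sqrt5$.
\end{proof}

In particular, neither of the conditions $\sqrt2\notin K$ and $\sqrt5\notin K$ in Theorem~\ref{thm:main} can be dropped: infinitely many $K$ violate only the one or only the other, and for these (F5) applies.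

\subsection{The stable value over a fixed subfield}

For a real quadratic field $F$ let $g_F(2)=\sup_\varphi\ell(\varphi)$, where $\varphi$ runs over the binary forms of Section~\ref{sec:forms}.

\begin{theorem}\label{thm:stable}
If $F$ is a real quadratic field of class number one, then $\mathcal P(\mathcal O_K)=g_F(2)$ for all but finitely many real biquadratic fields $K\supset F$.
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:forms} and (F1), $\ell(\varphi)\le7$ for every $\varphi$. So the supremum is attained, and Proposition~\ref{prop:forms} for a form of maximal length gives $\mathcal P(\mathcal O_K)\ge g_F(2)$ for almost all $K$. Conversely, let $\mathcal O_K=\mathcal O_F\oplus\mathcal O_F\theta$ and $\alpha=\sum(a_j+b_j\theta)^2$. The form $\sum(a_jX+b_jY)^2$ is a sum of at most $g_F(2)$ squares of linear forms; substituting $(X,Y)=(1,\theta)$ gives $\ell(\alpha)\le g_F(2)$.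
\end{proof}

Hence $g_F(2)=5$ for $F=\mathbb Q(\sqrt2)$ and $F=\mathbb Q(\sqrt5)$, which have class number one, by (F3) and (F5). For $F=\mathbb Q(\sqrt3),\mathbb Q(\sqrt6),\mathbb Q(\sqrt7)$ we have $g_F(2)\in\{6,7\}$ by Lemmas~\ref{lem:67} and~\ref{lem:3}.

\subsection{Effectivity}

The argument of Proposition~\ref{prop:forms} also works without the assumption on the class number for elements of the special form $\eta+\xi^2$ with $\eta\in\mathcal O_F$, provided $\xi$ has the smallest possible irrational part.

\begin{proposition}\label{prop:plusone}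
Let $F=\mathbb Q(\sqrt n)$ be a real quadratic field, $n>1$ square-free. Then $\mathcal P(\mathcal O_K)\ge1+\mathcal P(\mathcal O_F)$ for all but finitely many real biquadratic fields $K\supset F$, with an effective bound on the exceptional fields.
\end{proposition}

\begin{proof}
Let $\eta\in\sum\mathcal O_F^2$. We first show that $\mathcal P(\mathcal O_K)\ge1+\ell(\eta)$ unless the radicands of $K$ other than $n$ are below a bound computable from $n$ and $\eta$.

\emph{Choice of $\xi$.} Let $m\ne n$ be a radicand of $K$ and $r$ the third one; then $\sqrt n\sqrt m=g\sqrt r$ with $g\mid n$. Write $x\in\mathcal O_K$ as $x=a+b\sqrt m$ with $a,b\in F$. By Lemma~\ref{lem:integers}, $4x\in\mathbb Z+\mathbb Z\sqrt n+\mathbb Z\sqrt m+\mathbb Z\sqrt r$, and $\sqrt r=\frac{\sqrt n}g\sqrt m$. So $b\in\frac14\bigl(\mathbb Z+\mathbb Z\frac{\sqrt n}g\bigr)\subset\frac1{4n}\mathcal O_F$. Therefore we can choose $\xi=a_0+b_0\sqrt m\in\mathcal O_K$ with $b_0\ne0$ and $\operatorname{Tr}_{F/\mathbb Q}(b_0^2)$ minimal. As $\sqrt m\in\mathcal O_K$, this trace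 is at most $\operatorname{Tr}_{F/\mathbb Q}(1)=2$, so $\sigma_i(b_0^2)\le2$. With $\tau_i$, $\bar\tau_i$, $\rho$ as in the proof of Proposition~\ref{prop:forms}, we add an element of $\mathcal O_F$ to $\xi$ so that $|\tau_i(\xi)|\le\rho$ for $i=1,2$.

\emph{The irrational parts in a representation.} Let $\alpha=\eta+\xi^2=\sum x_j^2$ with $x_j=a_j+b_j\sqrt m\in\mathcal O_K$. Then $\tau_i(\alpha)\le H:=\max_i\sigma_i(\eta)+\rho^2$. Since $\bar\tau_i(x_j)=\tau_i(x_j)-2\tau_i(\sqrt m)\sigma_i(b_j)$ and $|\tau_i(\sqrt m)|=\sqrt m$, the triangle inequality gives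
\[
\Bigl|\sqrt{\bar\tau_i(\alpha)}-2\sqrt m\,\sqrt{\sigma_i\bigl(\textstyle\sum b_j^2\bigr)}\Bigr|\le\sqrt H .
\]
The representation of $\alpha$ by $\xi$ and elements of $\mathcal O_F$ gives the same with $b_0^2$ in place of $\sum b_j^2$. Hence, with $\lambda=\sqrt{H/m}$,
\[
\Bigl|\sqrt{\sigma_i\bigl(\textstyle\sum b_j^2\bigr)}-\sqrt{\sigma_i(b_0^2)}\Bigr|\le\lambda,
\qquad
\Bigl|\sigma_i\bigl(\textstyle\sum b_j^2-b_0^2\bigr)\Bigr|\le\lambda(2\sqrt2+\lambda).
\]
If $m$ exceeds an explicit bound, the last quantity is less than $\frac1{16n^2}$. As $16n^2\bigl(\sum b_j^2-b_0^2\bigr)\in\mathcal O_F$ then has norm of absolute value less than $1$, we get $\sum b_j^2=b_0^2$. By minimality of the trace, each nonzero $b_j$ has $\operatorname{Tr}_{F/\mathbb Q}(b_j^2)\ge\operatorname{Tr}_{F/\mathbb Q}(b_0^2)$. So exactly one $b_j$ is nonzero, say $b_1$, and $b_1=\pm b_0$. Thus $x_1=\pm(\xi+a)$ with $a\in F\cap\mathcal O_K=\mathcal O_F$, and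
\[
\eta=\sum_{j\ge2}a_j^2+a^2+2a\xi .
\]
The coefficient of $\sqrt m$ is $2ab_0=0$, so $a=0$ and $\eta=\sum_{j\ge2}a_j^2$ with $a_j=x_j\in\mathcal O_F$ for $j\ge2$. So there are at least $1+\ell(\eta)$ squares, and $\ell(\alpha)\ge1+\ell(\eta)$. Since $m$ was any radicand of $K$ other than $n$, the claim follows, and only finitely many fields are exceptional for a given $\eta$.

\emph{Conclusion.} By (F1) we get $1+\ell(\eta)\le7$ for every $\eta$. So $\mathcal P(\mathcal O_F)$ is finite, and we take $\eta$ of maximal length. The bound on the exceptional fields is then computed from $n$ and this $\eta$.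
\end{proof}

By \cite{Peters}, $\mathcal P(\mathcal O_F)=5$ for $n>7$. In this case an element $\eta$ of maximal length can be found by a finite search, because an element of length $5$ exists and lengths are computable. So Proposition~\ref{prop:plusone} gives another proof of (F4), with effective bounds.

\begin{corollary}
The exceptional set in Theorem~\ref{thm:main} is contained in an effectively computable finite list of fields, each of which has a radicand less than $200$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:large} an exceptional field has a radicand $n<200$, $n\ne2,5$. If $n>7$, Proposition~\ref{prop:plusone} applies with an $\eta$ of length $5$, found as above. If $n\in\{3,6,7\}$, all constants in the proof of Proposition~\ref{prop:forms} are computable for the explicit forms of Lemmas~\ref{lem:67} and~\ref{lem:3}. In particular there is a computable $B_0$ such that every exceptional field has $|s_1|\le B_0$ or $|s_2|\le B_0$. Since $\sigma_1(\Delta)/\sigma_2(\Delta)$ lies between $1$ and $\sigma_1(\varepsilon)^4$,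 this gives $\operatorname{N}_{F/\mathbb Q}(\Delta)\le B_0^4\sigma_1(\varepsilon)^4$ and hence $d_1d_2d_3\le d_K\le d_F^2B_0^4\sigma_1(\varepsilon)^4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HH} He and Hu, upper bound $\mathcal P(\mathcal O_K)\le5$ for real biquadratic fields containing $\sqrt2$ or $\sqrt5$ (together with \cite{KRS}).

\bibitem{KY} Kala and Yatsyna, upper bound $\mathcal P(\mathcal O)\le7$ for orders in quartic number fields.

\bibitem{KRS} Kr\'asensk\'y, Ra\v{s}ka and Sgallov\'a, results on Pythagoras numbers of rings of integers of real biquadratic fields.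

\bibitem{Peters} M. Peters, \emph{Quadratische Formen \"uber Zahlringen}, Acta Arith. \textbf{24} (1973).

\bibitem{Problem} \emph{Sums Of Integral Squares In Number Fields}, \url{http://www.math.rwth-aachen.de/~Gabriele.Nebe/SummerSchool2023/Krasensky.pdf}

\bibitem{Williams} K. S. Williams, \emph{Integers of biquadratic fields}, Canad. Math. Bull. \textbf{13} (1970).

\end{thebibliography}

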